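# Test curves and the irreducible components of the variety of plane automorphisms of degree at most $m$

## 1. Straightening a line with the tail of a word

Let $K$ be a field containing $\mathbb C$. Let $A(K)$ be the group of affine automorphisms of the plane over $K$, and let $B(K)$ be the group of triangular automorphisms
$$t=(aX+b,\;cY+P(X)),\qquad a,b,c\in K,\ ac\ne 0,\ P\in K[X].$$
For $K=\mathbb C$ we write $A$ and $B$. An element $a\in A(K)$ lies outside $B(K)$ exactly when its first component involves $Y$. If $t\in B(K)\setminus A(K)$ has degree $\delta$ (the degree of a map is the maximum of the degrees of its components), then $\deg P=\delta\ge 2$. The inverse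
$$t^{-1}=\bigl(a^{-1}(X-b),\;c^{-1}(Y-P(a^{-1}(X-b)))\bigr)$$
also has degree $\delta$.

**Definition (word).** Let $e=(e_1,\dots,e_k)$ be a finite sequence of integers $\ge 2$, possibly empty. A *word of type $e$ over $K$* is a composition
$$F=a_1t_1a_2t_2\cdots a_kt_ka_{k+1},\tag{1}$$
with all $a_i\in A(K)$, with $a_i\notin B(K)$ for $2\le i\le k$, and with $t_i\in B(K)\setminus A(K)$, $\deg t_i=e_i$. The rightmost factor acts first.

We put $N=e_1\cdots e_k$ and $\varepsilon_j=e_ke_{k-1}\cdots e_{k-j+1}$ for $0\le j\le k$. So $\varepsilon_j$ is the product of the last $j$ entries, $\varepsilon_0=1$ and $\varepsilon_k=N$.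

**Definition (curve).** A *curve* over $K$ is a pair $\rho=(\rho_1,\rho_2)\in K[s]^2$. Its degree is $\max(\deg\rho_1,\deg\rho_2)$, where constants, including $0$, have degree $0$.

A curve here is a parametrization; it need not be injective. For an endomorphism $g$ we have $\deg(g\circ\rho)\le\deg g\cdot\deg\rho$, and $\deg(g\circ h)\le\deg g\cdot\deg h$ for endomorphisms $g,h$. Applying this to an affine map and to its inverse, we see that elements of $A(K)$ preserve $\deg\rho$. An automorphism sends nonconstant curves to nonconstant curves, since its inverse sends constant curves to constant curves.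

Here is the object on which everything turns. Cut the word (1) somewhere, take a vertical line just after the cut, and pull it back through the tail.

**Lemma 1 (test curves).** Let $F$ be a word of type $e=(e_1,\dots,e_k)$ over $K$ and let $0\le j<k$. There is a nonconstant curve $\gamma\in K[s]^2$ with
$$\gamma(0)=(0,0),\qquad \deg\gamma\le\varepsilon_j,\qquad \deg(F\circ\gamma)\le \frac{N}{\varepsilon_{j+1}} .\tag{2}$$

**Proof.** Let $h=a_{k-j+1}t_{k-j+1}a_{k-j+2}\cdots t_ka_{k+1}$ be the tail containing the last $j$ triangular factors, so $h=a_{k+1}$ if $j=0$. Put $(\lambda,\mu)=h(0,0)$ and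
$$\gamma(s)=h^{-1}(\lambda,\mu+s).$$
Then $\gamma(0)=(0,0)$. The curve $h\circ\gamma=(\lambda,\mu+s)$ is nonconstant, so $\gamma$ is nonconstant. Since $h^{-1}$ is a product of affine maps and of $t_k^{-1},\dots,t_{k-j+1}^{-1}$, its degree is at most $\varepsilon_j$, so $\deg\gamma\le\varepsilon_j$.

Now $F\circ\gamma=a_1t_1\cdots t_{k-j-1}a_{k-j}\bigl(t_{k-j}(\lambda,\mu+s)\bigr)$. The first coordinate of $(\lambda,\mu+s)$ is constant, so $t_{k-j}(\lambda,\mu+s)=(a\lambda+b,\ c\mu+cs+P(\lambda))$ still has degree $1$: the factor $t_{k-j}$ contributes nothing. The remaining factors multiply the degree by at most $e_1\cdots e_{k-j-1}=N/\varepsilon_{j+1}$. $\square$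

**Example.** Let $t=(X,Y+X^2)$, $\sigma=(Y,X)$ and $F=t\sigma t=\bigl(Y+X^2,\;X+(Y+X^2)^2\bigr)$, a word of type $(2,2)$ with $N=4$. For $j=0$ we get $\gamma=(0,s)$ and $F\circ\gamma=(s,s^2)$, of degree $2=N/\varepsilon_1$. For $j=1$ we have $h=\sigma t=(Y+X^2,X)$ and $\gamma=h^{-1}(0,s)=t^{-1}(s,0)=(s,-s^2)$. This has degree $2=\varepsilon_1$, and $F\circ\gamma=(0,s)$ has degree $1=N/\varepsilon_2$. By contrast, the line $(s,0)$ is sent to $(s^2,s+s^4)$, of degree $4$.

What are these curves for? We want to know which automorphisms $f$ can be limits of automorphisms $F$ given by words of a fixed type $e$. The factors of $F$ may diverge in the limit. A test curve of $F$, after a rescaling of its parameter, still has a limit, and the degree bounds (2) survive. On the other side, the word of $f$ forbids low-degree curves with low-degree images (Lemma 4 below). Playing the two against each other restricts $e$.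

## 2. Multidegree, the order on $\mathcal D$, and the three theorems

Let $\mathcal G$ be the group of polynomial automorphisms of the complex affine plane. Let $\mathcal E=\mathbb C[X,Y]^2$ be the space of polynomial endomorphisms, and let $\mathcal E_{\le m}$ be the finite dimensional affine space of those of degree at most $m$. For $Z\subseteq\mathcal E$ put $Z_{\le m}=Z\cap\mathcal E_{\le m}$. In the inductive limit topology, $Z$ is closed if and only if each $Z_{\le m}$ is Zariski closed in $\mathcal E_{\le m}$. In particular $\mathcal E_{\le m}$ is closed in $\mathcal E$. The set $\mathcal G_{\le m}=\mathcal G\cap\mathcal E_{\le m}$ is a finite dimensional algebraic variety.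

By the Jung–van der Kulk theorem every $f\in\mathcal G$ is a word of some type $d=(d_1,\dots,d_k)$ over $\mathbb C$. The sequence $d$ is uniquely determined by $f$ and is called the **multidegree** of $f$; moreover $\deg f=d_1\cdots d_k$. Affine automorphisms have multidegree $\emptyset$. Let $\mathcal D$ be the set of all finite sequences of integers $\ge2$, including $\emptyset$. For $d\in\mathcal D$ write
$$\deg d=d_1\cdots d_k,\qquad \max d=\max_i d_i,\qquad \deg\emptyset=1 .$$
Let $\mathcal D_{\le m}$ be the finite set of $d\in\mathcal D$ with $\deg d\le m$. Let $\mathcal G_d$ be the set of automorphisms of multidegree $d$, and let $\overline{\mathcal G}_d$ be its closure in $\mathcal G$. If $d\in\mathcal D_{\le m}$, then $\overline{\mathcal G}_d\subseteq\mathcal G_{\le m}$, because $\mathcal G_{\le m}$ is closed in $\mathcal G$.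

**Definition (order).** For $d=(d_1,\dots,d_k)$ and $e=(e_1,\dots,e_l)$ write $d\le e$ if $k\le l$ and there are indices $1\le i_1<\dots<i_k\le l$ with $d_j\le e_{i_j}$ for $1\le j\le k$. Let $C_m$ be the set of maximal elements of $\mathcal D_{\le m}$.

For example $(3)\le(2,3)$ and $\emptyset\le(2)$, but $(3)\not\le(2,2)$ and $(2,2)\not\le(5)$.

We take two facts as known. First, $\overline{\mathcal G}_d$ is irreducible of dimension $d_1+\cdots+d_k+6$. Second, the irreducible components of $\mathcal G_{\le m}$ are among the $\overline{\mathcal G}_d$ with $d\in C_m$. The question, Conjecture 7.3 of "Plane Polynomial Automorphisms of Fixed Multidegree", is whether every $\overline{\mathcal G}_d$ with $d\in C_m$ really is a component, or whether some of them are swallowed by others. The answer is that none is swallowed.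

**Theorem A (Conjecture 7.3).** For every $m\ge1$ the irreducible components of $\mathcal G_{\le m}$ are exactly the $\overline{\mathcal G}_d$, $d\in C_m$, and these are pairwise distinct.

**Theorem B.** Let $d,e\in\mathcal D$ with $d\ne\emptyset$, $d\ne e$. If $\mathcal G_d\cap\overline{\mathcal G}_e\ne\emptyset$, then
$$\deg e\ \ge\ \deg d\,\Bigl(1+\frac1{\max d}\Bigr).$$
This is sharp for every $d$: if $e$ is obtained from $d$ by adding $1$ to one maximal entry, then equality holds and $\mathcal G_d\subseteq\overline{\mathcal G}_e$.

**Theorem C.** Let $m\ge2$ and $d\in\mathcal D_{\le m}$. The following are equivalent: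

1. (i) $d\in C_m$;
2. (ii) $\overline{\mathcal G}_d$ is an irreducible component of $\mathcal G_{\le m}$;
3. (iii) $\mathcal G_d$ is open in $\mathcal G_{\le m}$;
4. (iv) $d\ne\emptyset$ and $m\,\dfrac{\max d}{1+\max d}<\deg d\le m$.

Moreover, for every $n\ge1$ the connected components of $\{f\in\mathcal G:\deg f=n\}$ are exactly the $\mathcal G_d$ with $\deg d=n$, and they are open and closed in it.

One remark will be used several times. Words of type $d$ over $\mathbb C$ are parametrized by a product of irreducible varieties: copies of $A$, of the open subset $A\setminus B$ of $A$, and of the varieties of triangular maps of exact degree $d_i$. So $\mathcal G_d$ is the image of an irreducible variety under a morphism. It is therefore irreducible, and constructible by Chevalley's theorem. A dense constructible subset of an irreducible variety contains a dense open subset, so two such subsets always meet. Consequently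
$$\overline{\mathcal G}_d=\overline{\mathcal G}_e\ \Longrightarrow\ \mathcal G_d\cap\mathcal G_e\ne\emptyset\ \Longrightarrow\ d=e,\tag{3}$$
the last step by uniqueness of the multidegree.

## 3. The cases $m\le 5$, and a family whose factors diverge

For $m=1,2,3$ we find $C_1=\{\emptyset\}$, $C_2=\{(2)\}$, $C_3=\{(3)\}$, so $\mathcal G_{\le m}$ is irreducible and there is nothing to prove.

For $m=4$ we have $C_4=\{(4),(2,2)\}$, and both closures have dimension $10$. If one contained the other, they would be equal, which (3) forbids. Both are components.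

For $m=5$ we have $C_5=\{(5),(2,2)\}$, with dimensions $11$ and $10$. Now dimension does not decide: could $\overline{\mathcal G}_{(2,2)}$ lie inside $\overline{\mathcal G}_{(5)}$? The degrees $4\le 5$ do not forbid it either. Test curves with $j=0$ settle it by hand. If $F\in\mathcal G_{(5)}$, Lemma 1 gives a line $\gamma(s)=sw$, $w\ne0$, with $\deg F(sw)\le1$. Writing $F^{[r]}$ for the homogeneous part of degree $r$, this says $F^{[r]}(w)=0$ for $2\le r\le5$. The set
$$\{(F,[w])\in\mathcal E_{\le5}\times\mathbb P^1:\ F^{[r]}(w)=0,\ 2\le r\le5\}$$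
is closed. Since $\mathbb P^1$ is complete, its projection to $\mathcal E_{\le5}$ is closed, so every $f\in\overline{\mathcal G}_{(5)}$ sends some line through the origin to a curve of degree at most $1$.

An automorphism $f=a_1t_1a_2t_2a_3$ of multidegree $(2,2)$ does not do this. Let $\rho=a_3(sw)$. If $\rho_1$ is nonconstant, then $t_2\rho$ has components of degrees $1$ and $2$. Since $a_2\notin B$, the first component of $a_2t_2\rho$ has degree $2$, and then $t_1$ produces degree $4$. If $\rho_1$ is constant, then $t_2\rho$ has a constant first component and a second component of degree $1$. So the first component of $a_2t_2\rho$ has degree $1$, and $t_1$ produces degree $2$. In both cases $\deg f(sw)\ge2$. Hence $\mathcal G_{(2,2)}\cap\overline{\mathcal G}_{(5)}=\emptyset$, and both closures are components.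

Before generalizing, consider the most natural direct approach: write $F$ in a family as a word, let each factor converge, and read off the multidegree of the limit. It breaks at once. With a parameter $z\neq0$ put
$$t_2=(X,\,Y-z^{-1}X^2),\qquad a=(X+z^2Y,\,Y),\qquad t_1=(X,\,Y+z^{-1}X^2),\qquad F_z=t_1at_2 .$$
The first component of $a$ involves $Y$, so $F_z$ has multidegree $(2,2)$. Let $Z=X+z^2Y-zX^2$ be the first component of $at_2$. Then
$$F_z=\bigl(Z,\;Y+z^{-1}(Z^2-X^2)\bigr)=\bigl(X+z^2Y-zX^2,\;\;Y+(zY-X^2)(2X+z^2Y-zX^2)\bigr),\tag{4}$$
because $z^{-1}(Z-X)=zY-X^2$ and $Z+X=2X+z^2Y-zX^2$. At $z=0$ this becomes $(X,\,Y-2X^3)$, of multidegree $(3)$. The composition converges while $t_1$ and $t_2$ diverge. The limit has multidegree $(3)$, which is not $\le(2,2)$. So convergence of $F$ tells us nothing about convergence of the factors, and multidegrees of limits do not follow the order $\le$. This is why we follow curves rather than factors.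

The argument for $m=5$ used that directions form the compact space $\mathbb P^1$. For $j\ge1$ the test curves have higher degree and their coefficients can diverge too; this is handled in Section 6 by rescaling $s$.

## 4. Limits as reductions over a discrete valuation ring

Recall that a discrete valuation ring (DVR) $R$ is a local principal ideal domain that is not a field. A generator $\varpi$ of its maximal ideal is a uniformizer. Every nonzero element of the fraction field $K$ is $\varpi^r$ times a unit, and $r$ is its valuation, written $\operatorname{ord}$; we put $\operatorname{ord}(0)=+\infty$. All our DVRs contain $\mathbb C$ and have residue field $\mathbb C$. *Reduction* means applying $R\to\mathbb C$ to coefficients. It is a ring homomorphism, so it commutes with composition, and it cannot raise degrees. In (4), for instance, $R=\mathbb C[z]_{(z)}$, $K=\mathbb C(z)$, $F_z\in R[X,Y]^2$, and the reduction is $(X,Y-2X^3)$; the factors have coefficients in $K$ only.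

The purpose of this section is to put every limit in that form.

**Lemma 2.** If $f\in\overline{\mathcal G}_e$, there are a DVR $R\supseteq\mathbb C$ with residue field $\mathbb C$ and fraction field $K$, and $F\in R[X,Y]^2$ with $\deg F\le N=\deg e$ and reduction $f$, such that $F$ is a word of type $e$ over $K$.

**Proof.** **Step 1: a curve through $f$ that meets $\mathcal G_e$.** Let $\Pi$ be the irreducible variety of all tuples $(a_1,t_1,\dots,t_k,a_{k+1})$ over $\mathbb C$ subject to the conditions for a word of type $e$. Composition is a morphism $\Phi:\Pi\to\mathcal E_{\le N}$ with image $\mathcal G_e$. Let $Z$ be the Zariski closure of $\mathcal G_e$ in $\mathcal E_{\le N}$; it is irreducible. It is closed in $\mathcal E$, because $\mathcal E_{\le N}$ is, so $f\in Z$. By Chevalley's theorem $\mathcal G_e$ contains a nonempty open subset $U$ of $Z$. Since $Z$ has positive dimension, $U$ is infinite; choose a point of $U$ different from $f$. Any two points of an irreducible variety lie on an irreducible curve (Mumford, *Abelian Varieties*, §6, Lemma). So there is an irreducible curve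 $\Gamma\subseteq Z$ with $f\in\Gamma$ and $\Gamma\cap U\ne\emptyset$.

**Step 2: lift the curve to words.** The map $\Phi^{-1}(\Gamma\cap U)\to\Gamma\cap U$ is surjective, and its source has finitely many irreducible components. Hence one of them, $W$, dominates $\Gamma$. Join two points of $W$ in different fibres by an irreducible curve $\Gamma'\subseteq W$, by the same lemma. The image of $\Gamma'$ in $\Gamma$ is irreducible and has more than one point, so $\Gamma'$ dominates $\Gamma$.

**Step 3: take a local ring over $f$.** Let $C$ be the smooth projective model of $\Gamma'$. The rational map from $C$ to the projective closure of $\Gamma$ is a morphism, because $C$ is a smooth curve. It is nonconstant and $C$ is complete, so it is onto. Choose $c\in C$ over $f$ and let $R=\mathcal O_{C,c}$, $K=\mathbb C(C)$. The coordinates of $\mathcal E_{\le N}$, restricted to $\Gamma$, are regular at $f$, so they pull back to elements of $R$. They are the coefficients of a pair $F\in R[X,Y]^2$ with $\deg F\le N$ and reduction $f$. The generic point of $\Gamma'$ is a $K$-point of $\Pi$ which $\Phi$ maps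 to $F$; so $F$ is a word of type $e$ over $K$. $\square$

## 5. Low-degree curves under an automorphism of multidegree $d$

From here to the end of Section 7 fix $d=(d_1,\dots,d_l)$ with $l\ge1$ and $e=(e_1,\dots,e_k)$, and put $n=\deg d$, $N=\deg e$,
$$\delta_i=d_ld_{l-1}\cdots d_{l-i+1}\quad(0\le i\le l),$$
with $\varepsilon_j$ as in Section 1. So $\delta_0=1$ and $\delta_l=n$. This section proves a lower bound opposed to (2). It generalizes the two-case argument for $(2,2)$ in Section 3.

Call a curve $\rho$ *good* if $\deg\rho_1=\deg\rho\ge1$. For example $(s^2,s)$ and $(s,s)$ are good, while $(s,s^2)$ and $(0,s)$ are not.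

**Lemma 3.** Let $a_1\in A$, $a_2,\dots,a_r\in A\setminus B$, and $t_i\in B\setminus A$ with $\deg t_i=d_i$, where $r\ge1$. If $\rho$ is good, then $\deg(a_1t_1\cdots a_rt_r\rho)=d_1\cdots d_r\deg\rho$.

**Proof.** Write $t_r\rho=(a\rho_1+b,\,c\rho_2+P_r(\rho_1))$. Since $\deg\rho_2\le\deg\rho_1<d_r\deg\rho_1=\deg P_r(\rho_1)$, the components have degrees $\deg\rho_1$ and $d_r\deg\rho_1$, and the second is larger. If $r=1$, apply $a_1$, which preserves the degree. If $r\ge2$, the first component of $a_r$ involves $Y$. So the first component of $a_rt_r\rho$ has degree $d_r\deg\rho_1=d_r\deg\rho$, and $a_rt_r\rho$ is good of degree $d_r\deg\rho$. Induct on $r$. $\square$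

**Lemma 4.** Let $f\in\mathcal G_d$, let $\gamma\in\mathbb C[s]^2$ be nonconstant, and let $1\le i\le l$. If $\deg\gamma<\delta_i$, then $\deg(f\circ\gamma)\ge n/\delta_i$.

**Proof.** **Step 1: follow the curve through the word.** Write $f=a_1t_1\cdots t_la_{l+1}$ with $d$ as multidegree. Put $\rho^{(l)}=a_{l+1}\gamma$ and $\rho^{(r-1)}=a_rt_r\rho^{(r)}$ for $r=l,l-1,\dots,1$, so $\rho^{(0)}=f\circ\gamma$. All these curves are nonconstant. For a fixed $r$ write $\rho=\rho^{(r)}$ and $\sigma=t_r\rho$, so that $\sigma_1=a\rho_1+b$ and $\sigma_2=c\rho_2+P_r(\rho_1)$.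

**Step 2: the steps that lower the degree.** Call step $r$ *reducing* if $\deg\rho_1\ge1$ and $\deg\sigma_2\le\deg\rho_1$. In that case $\deg P_r(\rho_1)=d_r\deg\rho_1>\deg\rho_1\ge\deg\sigma_2$. So the top term of $P_r(\rho_1)$ must be cancelled by $c\rho_2$, and $\deg\rho_2=d_r\deg\rho_1$. Hence $\deg\rho^{(r)}=d_r\deg\rho_1$, while $\deg\rho^{(r-1)}=\deg\sigma=\deg\rho_1$. A reducing step divides the degree by exactly $d_r$:
$$\deg\rho^{(r-1)}=\deg\rho^{(r)}/d_r .$$

**Step 3: not all of the first $i$ steps are reducing.** If steps $l,l-1,\dots,l-i+1$ were all reducing, we would get $\deg\gamma=\deg\rho^{(l)}=\delta_i\deg\rho^{(l-i)}\ge\delta_i$, since $\rho^{(l-i)}$ is nonconstant. This contradicts the hypothesis. So there is a largest index $r$ of a non-reducing step, and $r\ge l-i+1$.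

**Step 4: from a non-reducing step on, the degree only grows.** In step $r$ we have $\deg\sigma_2>\deg\sigma_1$. Indeed, either $\rho_1$ is constant, and then $\sigma_1$ is constant and $\sigma_2$ is not, because $\sigma$ is nonconstant; or $\deg\rho_1\ge1$ and $\deg\sigma_2>\deg\rho_1=\deg\sigma_1$. If $r=1$, then $\deg(f\circ\gamma)=\deg\sigma\ge1$. If $r\ge2$, then $a_r\notin B$, so $\rho^{(r-1)}=a_r\sigma$ is good, and Lemma 3 gives $\deg(f\circ\gamma)\ge d_1\cdots d_{r-1}$. In both cases
$$\deg(f\circ\gamma)\ge d_1\cdots d_{r-1}=\frac n{\delta_{l-r+1}}\ge\frac n{\delta_i},$$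
because $l-r+1\le i$. $\square$

Lemma 4 allows arbitrary nonconstant parametrizations, not only embedded lines. The next section shows why this is needed.

## 6. Rescaling a test curve so that it survives reduction

The test curve $\gamma$ of a family $F$ has coefficients in $K$, possibly with poles at the limit point. Consider for instance $h=\sigma\circ(X,Y-z^{-1}X^2)$ with $\sigma=(Y,X)$: here
$$h^{-1}(0,s)=(s,\,z^{-1}s^2).$$
Replacing $s$ by $\tau s$ with $\tau^2=z$ gives $(\tau s,\,s^2)$, which reduces to $(0,s^2)$. So a fractional power of $z$ may be needed. The reduced curve is nonconstant, but it is a doubly covered line.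

**Proposition 5.** Suppose $d\ne\emptyset$ and $\mathcal G_d\cap\overline{\mathcal G}_e\ne\emptyset$. Then $n\le N$. Moreover, for $0\le j<k$ and $1\le i\le l$,
$$\varepsilon_j<\delta_i\ \Longrightarrow\ \varepsilon_{j+1}\,n\le\delta_i\,N.\tag{5}$$

**Proof.** Let $f\in\mathcal G_d\cap\overline{\mathcal G}_e$. Since $\overline{\mathcal G}_e\subseteq\mathcal E_{\le N}$, we have $n=\deg f\le N$. Take $R,K,F$ from Lemma 2, with uniformizer $\varpi$, and fix $j$ and $i$ as in (5).

**Step 1: choose the rescaling.** Lemma 1 gives a test curve $\gamma=\sum_{r\ge1}\gamma_rs^r$ with $\gamma_r\in K^2$, not all zero. There is no constant term, because $\gamma(0)=(0,0)$. Let $\operatorname{ord}(\gamma_r)$ be the minimum of the valuations of the two coordinates. Put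
$$p=\max\{-\operatorname{ord}(\gamma_r)/r:\ \gamma_r\ne0\}\in\mathbb Q$$
and choose $q\ge1$ with $pq\in\mathbb Z$.

**Step 2: adjoin a root of the uniformizer.** Let $R'=R[\tau]/(\tau^q-\varpi)$. This is a DVR with uniformizer $\tau$ and residue field $\mathbb C$. Indeed, $T^q-\varpi$ is an Eisenstein polynomial, hence irreducible over $K$, so $R'$ is a domain. It is finite over $R$, so it is Noetherian and each of its maximal ideals contains $\varpi=\tau^q$, hence $\tau$. Since $R'/(\tau)=R/(\varpi)=\mathbb C$, the only maximal ideal is the principal ideal $(\tau)$, which is nonzero. A Noetherian local domain with nonzero principal maximal ideal is a DVR. The $\tau$-valuation of an element of $K$ is $q$ times its valuation $\operatorname{ord}$.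

**Step 3: reduce.** Put $\tilde\gamma(s)=\gamma(\tau^{pq}s)$. Its coefficient of $s^r$ is $\gamma_r\tau^{pqr}$. When $\gamma_r\neq 0$, this has $\tau$-valuation $q(\operatorname{ord}(\gamma_r)+pr)\ge0$, with equality for at least one $r\ge1$. So $\tilde\gamma\in R'[s]^2$, and its reduction $\gamma_0\in\mathbb C[s]^2$ is nonconstant with $\deg\gamma_0\le\varepsilon_j$. The curve $F\circ\tilde\gamma$ lies in $R'[s]^2$. It is $F\circ\gamma$ with $s$ rescaled, so its degree is at most $N/\varepsilon_{j+1}$. Its reduction is $f\circ\gamma_0$, so $\deg(f\circ\gamma_0)\le N/\varepsilon_{j+1}$.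

**Step 4: compare with the lower bound.** If $\varepsilon_j<\delta_i$, then $\deg\gamma_0<\delta_i$, and Lemma 4 gives $n/\delta_i\le\deg(f\circ\gamma_0)\le N/\varepsilon_{j+1}$. This is (5). $\square$

For $d=(2,2)$, $e=(5)$, $j=0$, $i=1$, the implication (5) would give $5\cdot4\le2\cdot5$, so we recover the case $m=5$.

## 7. A small drop in degree forces $e$ to refine $d$

The inequality (5) says that the sequence $\varepsilon_0<\varepsilon_1<\cdots$ cannot jump far over a value $\delta_i$. If the degree drop $N/n$ is close to $1$, integrality shows that it cannot jump over $\delta_i$ at all.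

**Proposition 6 (refinement).** Suppose $d\ne\emptyset$, $\mathcal G_d\cap\overline{\mathcal G}_e\ne\emptyset$, and $N<n(1+1/M)$ with $M=\max d$. Then $N=n$, and there are indices $0=j_0<j_1<\dots<j_l=k$ with $\varepsilon_{j_i}=\delta_i$ for all $i$. In particular each entry $d_{l-i+1}=\varepsilon_{j_i}/\varepsilon_{j_{i-1}}$ of $d$ is a product of consecutive entries of $e$.

**Proof.** Start with $j_0=0$. Suppose $1\le i\le l$ and $\varepsilon_{j_{i-1}}=\delta_{i-1}$. Let $j\ge j_{i-1}$ be maximal with $\varepsilon_j\le\delta_i$, and suppose for contradiction that $\varepsilon_j<\delta_i$. By Proposition 5, $\varepsilon_k=N\ge n\ge\delta_i$, so $j<k$. Then (5) gives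
$$\varepsilon_{j+1}\le\delta_i\,\frac Nn<\delta_i\Bigl(1+\frac1M\Bigr).$$
Divide by $\delta_{i-1}=\varepsilon_{j_{i-1}}$. The quotient $\varepsilon_{j+1}/\varepsilon_{j_{i-1}}$ is an integer, being a product of entries of $e$, and
$$\frac{\varepsilon_{j+1}}{\varepsilon_{j_{i-1}}}<d_{l-i+1}\Bigl(1+\frac1M\Bigr)\le d_{l-i+1}+1,$$
since $d_{l-i+1}\le M$. So the quotient is at most $d_{l-i+1}$, i.e. $\varepsilon_{j+1}\le\delta_i$, contradicting the maximality of $j$. Hence $\varepsilon_j=\delta_i$. Put $j_i=j$; then $j_i>j_{i-1}$ because $\delta_i>\delta_{i-1}$.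

For $i=l$ we obtain $\varepsilon_{j_l}=n$. Now $N/n=\varepsilon_k/\varepsilon_{j_l}$ is a product of $k-j_l$ integers $\ge2$ and is less than $1+1/M<2$. So the product is empty: $j_l=k$ and $N=n$. $\square$

## 8. Proof of Theorem A by a dimension count

Dimension alone did not decide the case $m=5$. After Proposition 6 it does, because refinement makes the sum of the entries go the wrong way.

For $m=1$ we have $C_1=\{\emptyset\}$, and $\mathcal G_{\le1}=A=\mathcal G_\emptyset$ is irreducible. Let $m\ge2$.

**Step 1: if $d,e\in C_m$ and $\mathcal G_d\subseteq\overline{\mathcal G}_e$, then $d=e$.** We have $d\ne\emptyset$, since $\emptyset<(2)\in\mathcal D_{\le m}$. Put $n=\deg d$, $N=\deg e$, $M=\max d$. Let $d'$ be $d$ with one entry equal to $M$ replaced by $M+1$. Then $d<d'$, so $d'\notin\mathcal D_{\le m}$ by maximality of $d$: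
$$n\Bigl(1+\frac1M\Bigr)=\deg d'>m\ge N .$$
By Proposition 6 the entries of $e$ are partitioned into blocks of consecutive entries whose products are the entries of $d$. A product of integers $\ge2$ is at least their sum, since $ab-(a+b)=(a-1)(b-1)-1\ge0$ for $a,b\ge2$, and one inducts. Hence $\sum d_i\ge\sum e_j$, that is, $\dim\overline{\mathcal G}_d\ge\dim\overline{\mathcal G}_e$. Since $\overline{\mathcal G}_d\subseteq\overline{\mathcal G}_e$ and both are irreducible, they are equal. By (3), $d=e$.

**Step 2: conclusion.** Every component of $\mathcal G_{\le m}$ is some $\overline{\mathcal G}_e$ with $e\in C_m$. Let $d\in C_m$. The irreducible closed set $\overline{\mathcal G}_d\subseteq\mathcal G_{\le m}$ lies in a component $\overline{\mathcal G}_e$ with $e\in C_m$. By Step 1, $d=e$, so $\overline{\mathcal G}_d$ is a component. If $\overline{\mathcal G}_d=\overline{\mathcal G}_e$ with $d,e\in C_m$, then again $d=e$, so these closures are pairwise distinct. $\blacksquare$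

## 9. Limits of the same degree: approximate roots

Theorem B asks for more: an empty intersection, not just non-inclusion. Take $d=(4)$ and $e=(2,2)$. The hypothesis of (5) holds for $j=0,1$ with $i=1$, and its conclusions are $2\cdot4\le4\cdot4$ and $4\cdot4\le4\cdot4$, both true. So test curves do not exclude that $\mathcal G_{(4)}$ meets $\overline{\mathcal G}_{(2,2)}$, and the equality of dimensions excludes only inclusion. By Proposition 6, what remains is the case where the limit has the *same* degree as the family. We show that then the leftmost triangular factor does converge, after normalization, and can be stripped off.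

The first lemma records the shape of the top forms of a word. We write $g^{[r]}$ for the homogeneous part of degree $r$ of a polynomial, or of a pair of polynomials, $g$.

**Lemma 7 (top forms).** Let $k\ge1$, and let $F=a_1t_1\cdots t_ka_{k+1}$ be a word of type $e$ over $K$. Put $N=\deg e$, $N_1=N/e_1$, $G=a_2t_2\cdots t_ka_{k+1}=(x,y)$ and $t_1G=(x',u')$. There is a nonzero linear form $L$ over $K$ such that
$$\deg x'=N_1,\quad x'^{[N_1]}\in K^*L^{N_1},\qquad \deg u'=N,\quad u'^{[N]}\in K^*L^N,\qquad \deg y\le N_1,$$
and, if $k\ge2$, $y^{[N_1]}\in KL^{N_1}$.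

**Proof.** Induct on $k$, and write $t_1=(aX+b,\,cY+P(X))$, so $t_1G=(ax+b,\;cy+P(x))$. If $k=1$, then $G=a_2$ is affine and $N_1=1$; take $L=x^{[1]}$, which is nonzero. Since $\deg y=1$ and $\deg P=e_1\ge2$, all claims hold.

If $k\ge2$, apply the lemma to the word $a_2t_2\cdots t_ka_{k+1}$. The pair $t_2(a_3t_3\cdots a_{k+1})$ has components of degrees $N_1/e_2<N_1$ and $N_1$, the second with top form in $K^*L^{N_1}$. Now apply $a_2$. Since $a_2\notin B(K)$, its first component involves $Y$, so $\deg x=N_1$ and $x^{[N_1]}\in K^*L^{N_1}$. Also $\deg y\le N_1$ and $y^{[N_1]}\in KL^{N_1}$. Finally $P(x)$ has degree $e_1N_1=N$ with top form in $K^*L^N$, and $\deg(cy)\le N_1<N$. $\square$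

The second tool is the approximate root. Given $u$ monic in $Y$ of degree $N=N_1e_1$, we look for $\mathcal A$ monic in $Y$ of degree $N_1$ whose $e_1$-th power agrees with $u$ in the top $N_1+1$ coefficients. For example, with $e_1=N_1=2$ and $u=Y^4+XY^2$, take $\mathcal A=Y^2+\tfrac12X$: then $u-\mathcal A^2=-\tfrac14X^2$ has $Y$-degree $0<2$.

**Lemma 8.** Let $R\supseteq\mathbb C$ be a DVR with residue field $\mathbb C$ and fraction field $K$. Let $F\in R[X,Y]^2$ be a word of type $e$ over $K$, and $N=\deg e$. Assume that the reduction $f$ of $F$ lies in $\mathcal G$ and that $\deg f=N$. Then $f\in\mathcal G_e$.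

**Proof.** Induct on $k$, the length of $e$. If $k=0$, then $\deg f=1$ and $f\in A=\mathcal G_\emptyset$. Let $k\ge1$, and use the notation of Lemma 7, with $t_1=(aX+b,\,cY+P(X))$.

**Step 1: normalize the top form.** We have $F=a_1(x',u')$ with $\deg x'=N_1<N$. So $F^{[N]}=(\alpha,\beta)L^N$ with $(\alpha,\beta)\in K^2$. Scale $L$ so that its coefficients lie in $R$ and are not both in the maximal ideal. By Gauss's lemma $L^N$ is primitive, and since $F\in R[X,Y]^2$, it follows that $\alpha,\beta\in R$. They are not both in the maximal ideal, because $f^{[N]}\ne0$.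

Since $R$ is local, a vector with a unit entry can be completed to a matrix in $GL_2(R)$. So there is $g\in GL_2(R)$ taking the column $(\alpha,\beta)$ to $(0,1)$, and there is $h\in GL_2(R)$ with $L\circ h=Y$. Replace $F$ by $gFh$ and $f$ by $\bar gf\bar h$, where bars denote reductions. This changes only $a_1$ to $ga_1$ and $a_{k+1}$ to $a_{k+1}h$, and it affects neither the hypotheses nor the multidegree of $f$. Now $L=Y$ and
$$F=(v,u),\qquad F^{[N]}=(0,Y^N).$$
So $u$ has degree $N$ and is monic in $Y$ of $Y$-degree $N$, and $\deg v<N$.

**Step 2: write $u$ as a polynomial in $v$ plus a small remainder.** The component $v$ is an affine function of $x'$ and $u'$. Since $\deg v<N=\deg u'$ and $\deg x'<N$, the coefficient of $u'$ vanishes: $v=\alpha_1x'+\gamma_1$ with $\alpha_1\ne0$. Hence $\deg v=N_1$ and $v^{[N_1]}=\kappa Y^{N_1}$ with $\kappa\in K^*$. As a polynomial in $Y$, $v$ has degree $N_1$ and leading coefficient $\kappa$. The component $u$ is an affine function of $x'$ and $u'$ in which $u'$ occurs, and $u'=cy+P(x)$, where $x$ is an affine function of $x'$ and hence of $v$. So $u=p(v)+c'y$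 with $p\in K[T]$, $\deg p=e_1$, $c'\in K^*$.

Choose $\theta\in K$ such that $w=c'y-\theta v$ has $\deg_Yw<N_1$. If $k\ge2$ this is possible because $\deg y\le N_1$ and $y^{[N_1]}\in KY^{N_1}$. If $k=1$ it is possible because $N_1=1$, $y$ is affine, and $v=\kappa Y+\text{const}$. Replace $p(T)$ by $p(T)+\theta T$, which leaves its degree $e_1\ge2$ unchanged, and move the constant term of $p$ into $w$. Then
$$u=p(v)+w,\qquad p(0)=0,\qquad \deg p=e_1,\qquad \deg_Yw<N_1,\qquad \deg w\le N_1.\tag{6}$$
Write $p=p_{e_1}T^{e_1}+p_{e_1-1}T^{e_1-1}+\cdots+p_1T$.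

**Step 3: $u$ has an approximate root over $R$.** We claim that there is a unique $\mathcal A\in R[X][Y]$, monic in $Y$ of $Y$-degree $N_1$, with $\deg_Y(u-\mathcal A^{e_1})<N-N_1$. Write $\mathcal A=Y^{N_1}+\sum_{i=1}^{N_1}A_iY^{N_1-i}$. For $1\le i\le N_1$ the coefficient of $Y^{N-i}$ in $\mathcal A^{e_1}$ is $e_1A_i$ plus a polynomial with integer coefficients in $A_1,\dots,A_{i-1}$. The requirement is that these coefficients agree with those of $u$ for $i=1,\dots,N_1$. Since $e_1$ is invertible in $R$, this determines the $A_i\in R[X]$ recursively. The same recursion over $K[X]$ shows that $\mathcal A$ is also the only such polynomial over $K[X]$.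

**Step 4: over $K$, the approximate root is $v$ up to an affine change, so $\kappa$ is a unit.** Comparing coefficients of $Y^N$ in (6) gives $p_{e_1}\kappa^{e_1}=1$. When $e_1\ge2$, the coefficient $p_{e_1-1}$ is defined, and we put
$$\mathcal A'=\kappa^{-1}\Bigl(v+\frac{p_{e_1-1}}{e_1p_{e_1}}\Bigr).$$
This is monic in $Y$ of $Y$-degree $N_1$. Expanding and using $\kappa^{-e_1}=p_{e_1}$, we find $\mathcal A'^{e_1}=p_{e_1}v^{e_1}+p_{e_1-1}v^{e_1-1}+(\text{a polynomial in }v\text{ of degree}\le e_1-2)$. So $u-\mathcal A'^{e_1}$ is a polynomial in $v$ of degree at most $e_1-2$, plus $w$, and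
$$\deg_Y(u-\mathcal A'^{e_1})\le\max\bigl((e_1-2)N_1,\;N_1-1\bigr)<(e_1-1)N_1=N-N_1 .$$
By the uniqueness over $K[X]$, $\mathcal A'=\mathcal A\in R[X,Y]$. Thus $v=\kappa\mathcal A+\zeta$ with $\zeta\in K$. Here $\kappa\in R$, because it is a coefficient of $v\in R[X,Y]$, and then $\zeta=v-\kappa\mathcal A\in R$. Reducing, $\bar v=\bar\kappa\bar{\mathcal A}+\bar\zeta$. Since $\bar v$ is a component of the automorphism $f$, it is nonconstant, so $\bar\kappa\ne0$ and $\kappa\in R^*$. In particular $\deg\bar v=N_1$: the degree is at most $\deg v=N_1$, and the coefficient of $Y^{N_1}$ is $\bar\kappa$.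

**Step 5: strip $t_1$ over $R$.** For $r=e_1,e_1-1,\dots,1$ compare coefficients of $Y^{N_1r}$ in $u=p(v)+w$. Since $\deg_Yw<N_1$, the remainder $w$ does not contribute. The powers $v^i$ with $i<r$ do not contribute, $p_rv^r$ contributes $p_r\kappa^r$, and the terms with $i>r$ contribute elements of $R[X]$ once $p_{e_1},\dots,p_{r+1}\in R$. So $p_r\kappa^r\in R[X]\cap K=R$, and $p_r\in R$ because $\kappa\in R^*$. Also $p_{e_1}=\kappa^{-e_1}\in R^*$. Hence $w=u-p(v)\in R[X,Y]$. Put
$$F'=(v,w)=(X,\,Y-p(X))\circ F\in R[X,Y]^2 .$$
Over $K$, $v$ is an affine function of $x$ alone, with nonzero coefficient of $x$, and $w$ is a nonzero multiple of $y$ plus an affine function of $x$. So $F'=a'G$ with $a'\in A(K)$. Therefore $F'=(a'a_2)t_2\cdots t_ka_{k+1}$ is a word of type $(e_2,\dots,e_k)$, and $e_2\cdots e_k=N_1$. Its reduction $f'=(X,\,Y-\bar p(X))\circ f$ is an automorphism, of degree $N_1$ since $\deg\bar v=N_1$ and $\deg\bar w\le N_1$. By induction $f'\in\mathcal G_{(e_2,\dots,e_k)}$.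

**Step 6: put the factor back.** Let $f'=a_2't_2'\cdots t_k'a_{k+1}'$ be the corresponding word over $\mathbb C$, and let $T_0=(X,\,Y+\bar p(X))$. Then $f=T_0f'$. Since $p_{e_1}$ is a unit, $\deg\bar p=e_1$ and $T_0\in B\setminus A$ has degree $e_1$.

If $k=1$, then $f'$ is affine and $f=T_0f'\in\mathcal G_{(e_1)}$. If $k\ge2$ and $a_2'\notin B$, then $f=T_0a_2't_2'\cdots a_{k+1}'$ is a word of type $e$, so $f\in\mathcal G_e$. If $k\ge2$ and $a_2'\in B$, then $T_0a_2't_2'\in B$. In a composition of triangular maps the $X$-coordinate changes only affinely, so its degree is at most $\max(e_1,e_2)<e_1e_2$. Then $\deg f\le\max(e_1,e_2)\,e_3\cdots e_k<N$, a contradiction. $\square$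

The hypothesis $\deg f=N$ is what makes the coefficient of the top form a unit in Step 1. In the family (4) it fails: the top forms of the two components are $-zX^2$ and $zX^4$. The scalar playing the role of $\kappa$ is $-z$, not a unit, and the limit leaves $\mathcal G_{(2,2)}$.

## 10. Proof of Theorem B

**Step 1: the inequality.** Suppose $d\ne\emptyset$, $f\in\mathcal G_d\cap\overline{\mathcal G}_e$ and $\deg e<\deg d\,(1+1/\max d)$; we show $d=e$. By Proposition 6, $\deg e=\deg d=\deg f$. Lemma 2 gives a word $F$ of type $e$ over the fraction field of a DVR, with coefficients in the DVR and with reduction $f$. Lemma 8 applies and gives $f\in\mathcal G_e$. By uniqueness of the multidegree, $d=e$.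

**Step 2: sharpness.** Let $d_i=\max d$ and let $e$ be $d$ with $d_i$ replaced by $d_i+1$. Then $\deg e=\deg d\,(1+1/\max d)$. Given $f=a_1t_1\cdots t_la_{l+1}\in\mathcal G_d$, replace $t_i$ by $t_i+(0,\lambda X^{d_i+1})$ with $\lambda\in\mathbb C$, and call the result $f_\lambda$. Its coefficients are polynomials in $\lambda$, and its degree is at most $\deg e$. For $\lambda\ne0$ we have $f_\lambda\in\mathcal G_e$, and $f_0=f$. Hence $f\in\overline{\mathcal G}_e$. $\blacksquare$

For $d=(4)$, $e=(2,2)$, the pair that test curves could not handle, Theorem B gives $\mathcal G_{(4)}\cap\overline{\mathcal G}_{(2,2)}=\emptyset$, since $4<4\cdot\frac54$. The family (4) has $d=(3)$ and $e=(2,2)$, and there $4=3\cdot\frac43$: equality holds.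

## 11. Proof of Theorem C

Let $m\ge2$ and $d\in\mathcal D_{\le m}$. We prove (i)$\Leftrightarrow$(iv), then (iv)$\Rightarrow$(iii)$\Rightarrow$(i), then (i)$\Leftrightarrow$(ii).

**(i)$\Rightarrow$(iv).** We have $d\ne\emptyset$, since $\emptyset<(2)\in\mathcal D_{\le m}$. Adding $1$ to a maximal entry of $d$ gives a larger element of $\mathcal D$, which by maximality has degree $>m$. So $\deg d\,(1+1/\max d)>m$, which is the first inequality of (iv).

**(iv)$\Rightarrow$(i).** Suppose $d<e$. If the lengths agree, then $d_j\le e_j$ for all $j$ and some $e_i\ge d_i+1$. So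
$$\deg e\ge\deg d\,(1+1/d_i)\ge\deg d\,(1+1/\max d)>m .$$
If $e$ is longer, it has at least one further entry, and $\deg e\ge2\deg d\ge\deg d\,(1+1/\max d)>m$. Either way $e\notin\mathcal D_{\le m}$, so $d\in C_m$.

**(iv)$\Rightarrow$(iii).** For $e\in\mathcal D_{\le m}$ with $e\ne d$ we have $\deg e\le m<\deg d\,(1+1/\max d)$, so $\mathcal G_d\cap\overline{\mathcal G}_e=\emptyset$ by Theorem B. Since $\mathcal G_{\le m}$ is the union of the $\mathcal G_e$ with $e\in\mathcal D_{\le m}$,
$$\mathcal G_{\le m}\setminus\mathcal G_d=\bigcup_{e\in\mathcal D_{\le m},\,e\ne d}\overline{\mathcal G}_e .$$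
This is a finite union of closed sets, so $\mathcal G_d$ is open in $\mathcal G_{\le m}$.

**(iii)$\Rightarrow$(i).** Since $\mathcal G_d$ is irreducible, it lies in one component of $\mathcal G_{\le m}$, which is $\overline{\mathcal G}_c$ for some $c\in C_m$. As a nonempty open subset of $\overline{\mathcal G}_c$, it meets the dense subset $\mathcal G_c$. So $d=c\in C_m$.

**(i)$\Rightarrow$(ii).** This is Theorem A.

**(ii)$\Rightarrow$(i).** The component $\overline{\mathcal G}_d$ equals $\overline{\mathcal G}_c$ for some $c\in C_m$, and (3) gives $d=c$.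

**Connected components of $\{f\in\mathcal G:\deg f=n\}$.** For $n=1$ the set is $A=\mathcal G_\emptyset$, which is irreducible, hence connected. Let $n\ge2$. The set is the finite disjoint union of the $\mathcal G_d$ with $\deg d=n$. If $\deg d=\deg e=n$ and $d\ne e$, then $\deg e<\deg d\,(1+1/\max d)$, so $\mathcal G_d\cap\overline{\mathcal G}_e=\emptyset$ by Theorem B. Thus the closure of $\mathcal G_e$ inside the set meets no other $\mathcal G_d$: each $\mathcal G_e$ is closed in the set. Since there are finitely many of them, each is also open. Each is irreducible, hence connected, so they are exactly the connected components. $\blacksquare$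

As a check of (iv), take $m=5$. The condition reads $\frac{10}3<4$ for $(2,2)$ and $\frac{25}6<5$ for $(5)$, both true. For $(4)$ it reads $4<4$, for $(3)$ it reads $\frac{15}4<3$, and for $(2)$ it reads $\frac{10}3<2$, all false. So $C_5=\{(5),(2,2)\}$, as found in Section 3.
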